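# Cutting a four-dimensional simplex into four similar copies

## 1. Two truncations of one planar cone

Take the planar cone $x_1\ge x_2\ge 0$, whose angle is $45^\circ$, and cut it off in two ways:
$$A_0=\{x_1\ge x_2\ge 0,\ x_1+x_2\le 1\},\qquad S_0=\{x_1\ge x_2\ge 0,\ x_1\le 1\}.$$
The first triangle has vertices $(0,0),(1,0),(\tfrac12,\tfrac12)$, the second has vertices $(0,0),(1,0),(1,1)$. Both are right isosceles, so they are similar. We verify this with a map. Put
$$\varphi_0(x)=(x_1+x_2,\ x_1-x_2),\qquad |\varphi_0(x)|=\sqrt2\,|x| .$$
With $y=\varphi_0(x)$ we have $x_1=\frac{y_1+y_2}{2}$ and $x_2=\frac{y_1-y_2}{2}$. Hence $x_2\ge0$ says $y_1\ge y_2$, $x_1\ge x_2$ says $y_2\ge0$, and $x_1+x_2\le1$ says $y_1\le 1$. So $\varphi_0(A_0)=S_0$: the map sends the cone to itself with its two walls exchanged, and sends one truncating line to the other.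

Now cut $S_0$ along $x_1+x_2=1$. The part with $x_1+x_2\le1$ is $A_0$, because $x_1\le1$ is then automatic. For the other part, use the reflection in the cutting line, $s(x)=(1-x_2,1-x_1)$. Substituting $x=s(y)$ in the inequalities of $A_0$ gives
$$s(A_0)=\{y_1\le 1,\ y_1\ge y_2,\ y_1+y_2\ge 1\},$$
and $y_2\ge0$ follows from $y_1\le1\le y_1+y_2$. So $s(A_0)=S_0\cap\{x_1+x_2\ge1\}$. The triangle $S_0$ is therefore a union of two mirror images of $A_0$ with disjoint interiors, and each of them is similar to $S_0$.

Another triangle gives three pieces. Let a triangle have angles $60^\circ$ at $P$, $90^\circ$ at $Q$, $30^\circ$ at $R$ and sides $|PQ|=1$, $|QR|=\sqrt3$, $|PR|=2$. The bisector at $P$ meets $QR$ in a point $D$. The triangle $PQD$ has angles $30^\circ,90^\circ,60^\circ$ and sides $1,\frac1{\sqrt3},\frac2{\sqrt3}$. The triangle $PDR$ has angles $30^\circ$ at $P$ and at $R$, so the perpendicular from $D$ to $PR$ hits the midpoint of $PR$ and cuts $PDR$ into two right triangles with leg $1$, hypotenuse $\frac2{\sqrt3}$ and other leg $\frac1{\sqrt3}$. All three pieces are congruent and similar to the whole.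

Finally, any triangle can be cut into $m^2$ congruent similar copies by dividing each side into $m$ equal parts and drawing the parallels to the sides. So in the plane we have seen the numbers $m^2$, but also $2$ and $3$. Which numbers of pieces are possible in higher dimension?

## 2. Reptile simplices and the exponent $d$

**Definition.** A $d$-dimensional simplex $S\subset\mathbb R^d$ is a *$k$-reptile* ($k>1$) if there are $d$-simplices $S_1,\dots,S_k$ with disjoint interiors such that $S=S_1\cup\dots\cup S_k$, the $S_i$ are mutually congruent, and each is similar to $S$.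

Congruences and similarities may reverse orientation, as the mirror image $s(A_0)$ did above. Two remarks follow directly from the definition.

First, the tiles have equal volume, so each has volume $\operatorname{vol}(S)/k$ and is similar to $S$ with ratio $1/\lambda$, where
$$\lambda=k^{1/d}. \tag{1}$$
Second, if a simplex is a $k$-reptile and an $l$-reptile, it is a $kl$-reptile: subdivide each of the $k$ tiles, which are similar to $S$, into $l$ pieces.

The numbers $k=m^d$ are those for which $\lambda$ is an integer. They do occur in every dimension: Hill simplices in $\mathbb R^d$ are $m^d$-reptiles for every $m\ge2$. In the plane there is a complete characterization (Snover, Waiveris, Williams 1991). For $d\ge3$ no $d$-simplex is a $2$-reptile (Matoušek 2005), so halving, as with $S_0$, is hopeless there. A tetrahedron can be a $k$-reptile only for $k=m^3$ (Matoušek, Safernová 2011). The same authors conjectured in 2011 that for every $d>3$ a $d$-simplex can be a $k$-reptile only for $k=m^d$, $m\ge2$. The conjecture is false, and it already fails for $d=4$.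

**Theorem 1.** The 4-simplex
$$S=\{x\in\mathbb R^4:\ x_2\ge x_3\ge x_4\ge 0,\quad x_1\ge x_2+x_3+x_4,\quad x_1\le 1\}$$
is a $4$-reptile. Since $4$ is not of the form $m^4$ with $m$ an integer, this disproves the conjecture.

For this simplex, and for a whole family containing it, all possible $k$ can be determined; that is Theorem 2, stated in Section 7.

## 3. A cone in $\mathbb R^4$ with a reversing symmetry

The natural attempt is to carry the example of Section 1 to $\mathbb R^4$ word for word: take the cone $x_1\ge x_2\ge x_3\ge x_4\ge0$ and truncate it by $x_1\le1$ and by $x_1+x_2\le1$. Are the two simplices similar? We compare dihedral angles. If $n,n'$ are inward normals of two facets, their dihedral angle $\theta$ satisfies $\cos\theta=-\frac{n\cdot n'}{|n||n'|}$.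

The cone has inward normals $e_1-e_2,\ e_2-e_3,\ e_3-e_4,\ e_4$. Consecutive ones give dihedral angles $\frac\pi3,\frac\pi3,\frac\pi4$, and all other pairs are orthogonal. Truncating by $x_1\le1$ adds the normal $-e_1$, which makes a second angle $\frac\pi4$, with $e_1-e_2$, and right angles with the rest. Truncating by $x_1+x_2\le1$ adds the normal $-(e_1+e_2)$, which makes the angle $\frac\pi3$ with $e_2-e_3$ and right angles with the rest. So one simplex has two dihedral angles $\frac\pi4$ and the other has one. They are not similar.

The planar mechanism breaks at a definite place. There the similarity $\varphi_0$ mapped the cone to itself and exchanged the walls. Here a similarity that fixes the apex and preserves the cone must permute the four walls and keep their dihedral angles. The walls form a chain with angles $\frac\pi3,\frac\pi3,\frac\pi4$, and reversing this chain does not preserve the angles, so each wall goes to itself. Then each extreme ray goes to itself, scaled by the ratio of the similarity, and the map is a dilation. A dilation moves a truncating hyperplane only to a parallel one.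

So we want a cone whose chain of angles is a palindrome. In the plane the chain was the single angle $\frac\pi4$. In $\mathbb R^4$ let us use $\frac\pi3,\frac\pi4,\frac\pi3$:
$$C=\{x_2\ge x_3\ge x_4\ge0,\ x_1\ge x_2+x_3+x_4\}.$$
Its inward normals, in the order $e_2-e_3,\ e_3-e_4,\ e_4,\ e_1-e_2-e_3-e_4$, have squared norms $2,2,1,4$. Consecutive inner products are $-1,-1,-1$ and the others are $0$. The cosines are $\frac12,\frac1{\sqrt2},\frac12$, so the angles are as wanted. Four linearly independent inequalities define a simplicial cone. Dropping one inequality at a time and making the other three equalities gives the extreme rays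
$$r_1=(1,1,0,0),\quad r_2=(2,1,1,0),\quad r_3=(3,1,1,1),\quad r_4=(1,0,0,0),$$
where $r_i$ lies off the $i$-th wall in the order just used.

The reversing similarity is the planar map applied to the pairs $(x_1,x_2)$ and $(x_3,x_4)$:
$$\varphi(x)=(x_1+x_2,\ x_1-x_2,\ x_3+x_4,\ x_3-x_4).$$
Indeed $\varphi(r_1)=2r_4$, $\varphi(r_4)=r_1$, $\varphi(r_2)=r_3$, $\varphi(r_3)=2r_2$. The simplex $S$ is $C$ truncated by $x_1\le1$. The analogue of $A_0$ is $C$ truncated by $x_1+x_2\le1$:
$$A=\{x:\ x_2\ge x_3\ge x_4\ge 0,\ x_1\ge x_2+x_3+x_4,\ x_1+x_2\le 1\}.$$
It remains to see that $\varphi$ takes $A$ to $S$ and that reflecting $A$ repeatedly fills $S$. The ratio $\sqrt2$ predicts $(\sqrt2)^4=4$ pieces.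

## 4. Four mirror images that fill $S$

This section proves Theorem 1.

**Step 1: $A$ and $S$ are 4-simplices.** This step makes sure that we are cutting what we claim to cut. Both $x_1$ and $x_1+x_2$ are positive on $r_1,\dots,r_4$, so each truncating hyperplane meets every extreme ray of $C$ in one point other than $0$. Scaling the rays, we get the vertices of $A$:
$$0,\quad a_1=(1,0,0,0),\quad a_2=(\tfrac12,\tfrac12,0,0),\quad a_3=(\tfrac23,\tfrac13,\tfrac13,0),\quad a_4=(\tfrac34,\tfrac14,\tfrac14,\tfrac14),$$
and the vertices of $S$: $0$, $a_1$, $b_2=(1,1,0,0)$, $b_3=(1,\tfrac12,\tfrac12,0)$, $b_4=(1,\tfrac13,\tfrac13,\tfrac13)$.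

**Step 2: $S$ is similar to $A$ with ratio $\sqrt2$.** This step ensures that pieces congruent to $A$ are similar to $S$. We have $|\varphi(x)|^2=2|x|^2$ and $\varphi\circ\varphi=2\,\mathrm{id}$, so $\varphi$ is a similarity with $\varphi^{-1}=\frac12\varphi$. With $y=\varphi(x)$,
$$x_1=\tfrac{y_1+y_2}2,\quad x_2=\tfrac{y_1-y_2}2,\quad x_3=\tfrac{y_3+y_4}2,\quad x_4=\tfrac{y_3-y_4}2,$$
and the inequalities of $A$ translate as follows.

* $x_2\ge x_3$ becomes $y_1-y_2\ge y_3+y_4$, that is, $y_1\ge y_2+y_3+y_4$.
* $x_3\ge x_4$ becomes $y_4\ge0$.
* $x_4\ge0$ becomes $y_3\ge y_4$.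
* $x_1-x_2\ge x_3+x_4$ becomes $y_2\ge y_3$.
* $x_1+x_2\le1$ becomes $y_1\le1$.

These are the inequalities of $S$, so $\varphi(A)=S$.

**Step 3: cutting $S$ by three hyperplanes.** This step produces four pieces that cover $S$ and do not overlap. On $S$ we have $x_1+x_4\le x_1+x_3\le x_1+x_2$. The number $1$ falls somewhere in this ordered list, so $S=B_1\cup B_2\cup B_3\cup B_4$ with
$$\begin{aligned}B_1&=S\cap\{x_1+x_2\le1\}, & B_2&=S\cap\{x_1+x_3\le1\le x_1+x_2\},\\ B_3&=S\cap\{x_1+x_4\le 1\le x_1+x_3\}, & B_4&=S\cap\{1\le x_1+x_4\}.\end{aligned}$$
Let $i<j$. On $B_i$ we have $x_1+x_{i+1}\le1$. On $B_j$ we have $x_1+x_{i+1}\ge x_1+x_j\ge1$, because $i+1\le j$. So the hyperplane $x_1+x_{i+1}=1$ separates $B_i$ from $B_j$, and their interiors are disjoint.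

**Step 4: $B_1=A$.** This step identifies the first piece. The inequalities of $B_1$ are those of $A$ together with $x_1\le1$, and in $A$ the conditions $x_2\ge0$ and $x_1+x_2\le1$ already give $x_1\le1$.

**Step 5: each further piece is the mirror image of the previous one.** This step shows that all pieces are congruent to $A$. Each time we substitute the reflection in the five inequalities of the previous piece, then check that the inequalities of the new piece missing from the result are consequences.

For $B_2$, let $s(x)=(1-x_2,\,1-x_1,\,x_3,\,x_4)$, the reflection in $x_1+x_2=1$. Substituting $x=s(y)$ in the inequalities of $A$: $x_2\ge x_3$ becomes $1-y_1\ge y_3$; $x_3\ge x_4\ge0$ stays; $x_1\ge x_2+x_3+x_4$ becomes $1-y_2\ge 1-y_1+y_3+y_4$; and $x_1+x_2\le1$ becomes $2-y_1-y_2\le1$. So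
$$s(A)=\{y_1+y_3\le1,\ y_3\ge y_4\ge0,\ y_1\ge y_2+y_3+y_4,\ y_1+y_2\ge1\}. \tag{2}$$
All of these hold on $B_2$. Conversely, the remaining inequalities of $B_2$ follow from (2): $y_2\ge y_3$ from $y_1+y_3\le1\le y_1+y_2$, and $y_1\le1-y_3\le1$. Hence $B_2=s(A)$, and the five inequalities in (2) define $B_2$.

For $B_3$, let $t(x)=(1-x_3,\,x_2,\,1-x_1,\,x_4)$, the reflection in $x_1+x_3=1$. Substituting $x=t(y)$ in (2): $x_1+x_3\le1$ becomes $2-y_1-y_3\le1$; $x_3\ge x_4$ becomes $1-y_1\ge y_4$; $x_4\ge0$ stays; $x_1\ge x_2+x_3+x_4$ becomes $1-y_3\ge y_2+1-y_1+y_4$; and $x_1+x_2\ge1$ becomes $1-y_3+y_2\ge1$. So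
$$t(B_2)=\{y_1+y_3\ge1,\ y_1+y_4\le1,\ y_4\ge0,\ y_1\ge y_2+y_3+y_4,\ y_2\ge y_3\}. \tag{3}$$
The remaining inequalities of $B_3$ follow: $y_3\ge y_4$ from $y_1+y_4\le1\le y_1+y_3$, and $y_1\le1-y_4\le1$. Hence $B_3=t(B_2)$, and (3) defines it.

For $B_4$, let $u(x)=(1-x_4,\,x_2,\,x_3,\,1-x_1)$, the reflection in $x_1+x_4=1$. Substituting $x=u(y)$ in (3): $x_1+x_3\ge1$ becomes $1-y_4+y_3\ge1$; $x_1+x_4\le1$ becomes $2-y_1-y_4\le1$; $x_4\ge0$ becomes $1-y_1\ge0$; $x_1\ge x_2+x_3+x_4$ becomes $1-y_4\ge y_2+y_3+1-y_1$; and $x_2\ge x_3$ stays. So
$$u(B_3)=\{y_3\ge y_4,\ y_1+y_4\ge1,\ y_1\le1,\ y_1\ge y_2+y_3+y_4,\ y_2\ge y_3\}.$$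
The remaining inequality $y_4\ge0$ follows from $y_1\le1\le y_1+y_4$. Hence $B_4=u(B_3)$.

Thus $S$ is a union of four simplices with disjoint interiors, all congruent to $A$, and $A$ is similar to $S$. Since $1^4<4<2^4$, the number $4$ is not a fourth power. This proves Theorem 1.

The pieces are easy to remember by their vertices. Each reflection fixes four vertices of the current piece and moves one: $s$ sends $0$ to $b_2$, $t$ sends $a_2$ to $b_3$, and $u$ sends $a_3$ to $b_4$. The vertex sets are
$$\begin{aligned}B_1&:\ 0,a_1,a_2,a_3,a_4 & B_2&:\ b_2,a_1,a_2,a_3,a_4\\ B_3&:\ b_2,a_1,b_3,a_3,a_4 & B_4&:\ b_2,a_1,b_3,b_4,a_4.\end{aligned}$$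

## 5. Edge lengths alone do not exclude $k=9$

For which $k$ is $S$ a $k$-reptile? Since $A$ is similar to $S$, we may work with $A$. It is convenient to number the facets of $A$ by their inward normals, up to positive factors,
$$\alpha_0=-(e_1+e_2),\quad \alpha_1=e_2-e_3,\quad \alpha_2=e_3-e_4,\quad \alpha_3=e_4,\quad \alpha_4=\tfrac12(e_1-e_2-e_3-e_4), \tag{4}$$
and to let $v_i$ be the vertex opposite facet $i$. Then $v_0=0$, $v_1=a_2$, $v_2=a_3$, $v_3=a_4$, $v_4=a_1$. The squared edge lengths are

| edge | $v_0v_1$ | $v_0v_2$ | $v_0v_3$ | $v_0v_4$ | $v_1v_2$ | $v_1v_3$ | $v_1v_4$ | $v_2v_3$ | $v_2v_4$ | $v_3v_4$ |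
|---|---|---|---|---|---|---|---|---|---|---|
| squared length | $\frac12$ | $\frac23$ | $\frac34$ | $1$ | $\frac16$ | $\frac14$ | $\frac12$ | $\frac1{12}$ | $\frac13$ | $\frac14$ |

For instance, $v_2-v_3=(-\frac1{12},\frac1{12},\frac1{12},-\frac14)$, and $\frac{1+1+1+9}{144}=\frac1{12}$.

The first thing to try is to measure along an edge. Suppose $A$ is cut into $k$ tiles. A tile can meet an edge $e$ of $A$ only in one of its own faces, hence in nothing, a vertex, or an edge. If $e$ is a non-overlapping union of tile edges, then, since tile edges are edges of $A$ shrunk by $\lambda$,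
$$\lambda|e|\ \text{ is a sum of edge lengths of } A. \tag{5}$$
There are two troubles. In the plane exactly one tile lies along a side at a general point of it, but in dimension $d\ge3$ several tiles may sit around the same point of $e$, with edges that overlap only partly. So (5) needs an argument. And even granted (5) for every edge, it is too weak. Take $\lambda=\sqrt3$, that is, $k=9$. From the table,
$$\begin{aligned}
\sqrt3\,|v_0v_1|&=3|v_1v_2|, & \sqrt3\,|v_0v_2|&=2|v_0v_1|, & \sqrt3\,|v_0v_3|&=3|v_1v_3|, & \sqrt3\,|v_0v_4|&=2|v_0v_3|,\\
\sqrt3\,|v_1v_2|&=|v_0v_1|, & \sqrt3\,|v_1v_3|&=|v_0v_3|, & \sqrt3\,|v_1v_4|&=3|v_1v_2|, & \sqrt3\,|v_2v_3|&=|v_1v_3|,\\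
\sqrt3\,|v_2v_4|&=|v_0v_4|, & \sqrt3\,|v_3v_4|&=|v_0v_3|.
\end{aligned}$$
So (5) holds for all ten edges with $\lambda=\sqrt3$, and lengths alone never exclude $k=9$.

What we have ignored is how much room there is around an edge. If a tile has an edge along $e$, the tile must fit, in the directions perpendicular to $e$, inside the angle that $A$ leaves there. Around a very sharp edge only very sharp edges fit. The same perpendicular picture also cures the overlap: look from $e$ in one fixed general direction and keep only the tiles seen in that direction.

## 6. How much room there is around an edge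

Let $e$ be an edge of a $d$-simplex $S$, $d\ge2$. Exactly $d-1$ facets contain $e$. At a relative interior point of $e$ only these facets matter, so the tangent cone of $S$ there is defined by $d-1$ inequalities with linearly independent normals, all orthogonal to $e$. It has the form $\mathbb Re\oplus K_e$, where $K_e\subset e^\perp\cong\mathbb R^{d-1}$ is a simplicial cone that does not depend on the point.

**Definition.** $\omega_S(e)$ is the fraction of the unit sphere of $e^\perp$ contained in $K_e$.

For $d=2$ the unit sphere of $e^\perp$ is two points, $K_e$ is a half-line, and $\omega_S(e)=\frac12$. For $d=3$, $\omega_S(e)$ is the dihedral angle at $e$ divided by $2\pi$. Similarities preserve $\omega$.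

**Example.** Let $T=\{1\ge x_1\ge x_2\ge x_3\ge0\}$ with vertices $p_0=(0,0,0)$, $p_1=(1,0,0)$, $p_2=(1,1,0)$, $p_3=(1,1,1)$. The edge $p_0p_1$ lies on the facets $x_2=x_3$ and $x_3=0$, with dihedral angle $\frac\pi4$, so $\omega=\frac18$. The edge $p_2p_3$ lies on $x_1=1$ and $x_1=x_2$, again with angle $\frac\pi4$ and $\omega=\frac18$. The edge $p_0p_3$ lies on $x_1=x_2$ and $x_2=x_3$, with angle $\frac\pi3$ and $\omega=\frac16$. For $p_0p_2$, $p_1p_3$ and $p_1p_2$ the angle is $\frac\pi2$ and $\omega=\frac14$.

**Lemma 1.** Let $S$ be a $k$-reptile $d$-simplex, $d\ge2$, and $\lambda=k^{1/d}$. For every edge $e$ of $S$, $\lambda|e|$ is a sum of lengths $|f|$ over a finite nonempty multiset of edges $f$ of $S$ with $\omega_S(f)\le\omega_S(e)$.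

**Step 1: how tiles meet $e$.** This step singles out the tiles that matter. Let $T_1,\dots,T_k$ be the tiles; by (1) each is similar to $S$ with ratio $1/\lambda$. Let $g$ be the sum of the barycentric coordinates of $S$ belonging to the vertices not on $e$. It is an affine function with $g\ge0$ on $S$ and $S\cap\{g=0\}=e$. Since $T_i\subset S$, we have $g\ge0$ on $T_i$, so $T_i\cap e=T_i\cap\{g=0\}$ is empty or a face of $T_i$. It lies in a line, so it is empty, a vertex, or an edge of $T_i$. Let $I$ be the set of $i$ for which it is an edge, and call that edge $f_i$. For $i\in I$ let $K_i\subset e^\perp$ be the cone of $T_i$ at $f_i$. Relative interior points of $f_i$ are relative interior points of $e$, and $T_i\subset S$, so $K_i\subset K_e$.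

**Step 2: the tiles around a general point of $e$.** This step turns the tiling near a point into a tiling of $K_e$ by cones. Let $x\in\operatorname{relint}e$ not be a vertex of any tile; this excludes finitely many points. If $T_i$ contains $x$, then $T_i\cap e$ is not a single vertex, so $i\in I$ and $x\in f_i$. As $x$ is no vertex of $T_i$, it is in $\operatorname{relint} f_i$. Near $x$ the tile coincides with $x+(\mathbb Re\oplus K_i)$. Tiles not containing $x$ are closed and finite in number, so a small neighborhood of $x$ avoids them. Near $x$ the simplex $S$ coincides with $x+(\mathbb Re\oplus K_e)$. Therefore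
$$K_e=\bigcup_{i\in I:\ x\in f_i}K_i\quad\text{with disjoint interiors.} \tag{6}$$

**Step 3: looking in one direction.** This step removes the overlaps. The boundaries of the finitely many cones $K_i$ are nowhere dense, so there is $v\in\operatorname{int}K_e$ on the boundary of no $K_i$, $i\in I$. Put $J=\{i\in I: v\in K_i\}$; for $i\in J$ the vector $v$ is in the interior of $K_i$. The choice of $v$ and $J$ does not depend on $x$. For every $x$ as in Step 2, formula (6) says that some $i\in J$ satisfies $x\in f_i$, and only one, because interiors are disjoint. So the segments $f_i$, $i\in J$, cover $e$ up to finitely many points and do not overlap, and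
$$|e|=\sum_{i\in J}|f_i|. \tag{7}$$
In particular $J\neq\emptyset$.

**Step 4: back to edges of $S$.** This step translates (7) into the claim. For $i\in J$ the inclusion $K_i\subset K_e$ gives $\omega_{T_i}(f_i)\le\omega_S(e)$. A similarity $T_i\to S$ has ratio $\lambda$ and maps $f_i$ to an edge of $S$ of length $\lambda|f_i|$ with the same $\omega$. Multiplying (7) by $\lambda$ proves Lemma 1.

**Corollary 2.** Let $\omega_{\min}$ be the least value of $\omega_S$ on the edges of a $k$-reptile $d$-simplex $S$. If all edges with $\omega_S=\omega_{\min}$ have the same length, then $\lambda$ is an integer, so $k=m^d$ with $m\ge2$.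

Indeed, apply Lemma 1 to one of these edges, of length $\ell$. Only edges of length $\ell$ are allowed in the sum, so $\lambda\ell=m\ell$ with an integer $m\ge1$. Then $k=m^d$, and $k>1$ gives $m\ge2$.

In the example, $\omega_{\min}=\frac18$ is attained exactly at $p_0p_1$ and $p_2p_3$, both of length $1$. So $T$ can be a $k$-reptile only for $k=m^3$, although it also has edges of lengths $\sqrt2$ and $\sqrt3$.

To use the corollary we need the values of $\omega$. For simplices bounded by mirrors of a reflection group they can be read off a diagram.

## 7. Alcoves, their diagrams and their edge angles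

We recall standard facts; see Bourbaki, *Lie Groups and Lie Algebras*, Ch. V–VI, and Humphreys, *Reflection Groups and Coxeter Groups*, Chs. 2, 4. Let $\Phi$ be an irreducible crystallographic root system in $\mathbb R^d$, $d\ge2$, with simple roots $\alpha_1,\dots,\alpha_d$ and highest root $\tilde\alpha$. Let $\mathcal H$ be the set of hyperplanes $(\alpha,x)=n$ with $\alpha\in\Phi$, $n\in\mathbb Z$. It is locally finite. The *affine Weyl group* is generated by the reflections in the members of $\mathcal H$. The components of $\mathbb R^d\setminus\bigcup\mathcal H$ are the *alcoves*. The affine Weyl group permutes them transitively, so they are congruent. One closed alcove is the simplex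
$$A=\{x:\ (\alpha_i,x)\ge0\ \text{ for all } i,\ (\tilde\alpha,x)\le1\}.$$

Its facets are indexed by the nodes $0,1,\dots,d$ of the extended Coxeter diagram. The dihedral angle of facets $i,j$ is $\pi/m_{ij}$. Nodes are joined if $m_{ij}\ge3$, the edge being labeled by $m_{ij}$ if $m_{ij}\ge4$, and not joined if $m_{ij}=2$. We write $v_i$ for the vertex opposite facet $i$.

**Example.** The root system $C_2$ consists of $\pm e_1\pm e_2,\pm2e_1,\pm2e_2$, with simple roots $e_1-e_2$, $2e_2$ and highest root $2e_1$. The alcove is $\{x_1\ge x_2\ge0,\ 2x_1\le1\}$, which is $\frac12S_0$. The diagram is a chain of three nodes with both edges labeled $4$.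

The irreducible types and their extended diagrams, for $d\ge2$, are these.

* $\tilde A_n$ ($n\ge2$): a cycle of $n+1$ nodes.
* $\tilde B_n$ ($n\ge3$): two leaves $0,1$ joined to $2$, then the chain $2,\dots,n$, with label $4$ between $n-1$ and $n$.
* $\tilde C_n$ ($n\ge2$): a chain $0,\dots,n$ with label $4$ on both end edges.
* $\tilde D_n$ ($n\ge4$): leaves $0,1$ at node $2$, chain $2,\dots,n-2$, leaves $n-1,n$ at node $n-2$.
* $\tilde E_6,\tilde E_7,\tilde E_8$: a central node with three arms, of lengths $2,2,2$, respectively $3,3,1$, respectively $5,2,1$.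
* $\tilde F_4$: a chain $0,1,2,3,4$ with label $4$ between $2$ and $3$.
* $\tilde G_2$: a chain of three nodes, one edge labeled $6$.

**Angles.** For a point $x\in A$, the reflections in the facets of $A$ through $x$ generate a finite group, whose diagram is the extended diagram restricted to those facets, and the cone of $A$ at $x$ is a closed chamber of this group. The facets through the edge $v_iv_j$ are those with index not in $\{i,j\}$. So the cone of $A$ at $v_iv_j$ is, modulo the edge direction, a chamber of the finite reflection group $W_{ij}$ of rank $d-1$ whose diagram is the extended diagram with nodes $i,j$ deleted. A finite reflection group $W$ has $|W|$ congruent closed chambers, which fill the space with disjoint interiors. Hence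
$$\omega_A(v_iv_j)=\frac1{|W_{ij}|}. \tag{8}$$
Minimal $\omega$ means maximal $|W_{ij}|$. If the remaining diagram is disconnected, $W_{ij}$ is the product of the groups of its components. For example, in $\tilde C_3$ deleting nodes $0,1$ leaves $2,3$ joined with label $4$, a group of order $8$. This agrees with the value $\omega=\frac18$ in Section 6, whose tetrahedron $T$ has the chain of angles $\frac\pi4,\frac\pi3,\frac\pi4$ along $x_1=1,\ x_1=x_2,\ x_2=x_3,\ x_3=0$.

The finite types that occur are: $A_r$, a path of $r$ nodes; $B_r$, a path of $r$ nodes with label $4$ on an end edge; $D_r$, a central node with arms $1,1,r-3$; $E_6$ with arms $2,2,1$; $E_7$ with arms $3,2,1$. Their orders are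
$$|A_r|=(r+1)!,\quad |B_r|=2^rr!,\quad |D_r|=2^{r-1}r!,\quad |E_6|=51840,\quad |E_7|=2903040,$$
with the conventions that $A_0,B_0$ are trivial, $B_1=A_1$, $D_2=A_1^2$, $D_3=A_3$, which fit the formulas.

**Lemma 3.** A simplex with labeled facets is determined up to similarity by its dihedral angles. Consequently, every automorphism $\sigma$ of the extended diagram of an alcove $A$ is induced by an isometry of $A$ with $v_i\mapsto v_{\sigma(i)}$, and edges of $A$ that are equivalent under diagram automorphisms have equal length.

**Step 1: the angles determine the normals.** This step recovers the directions of the facets. Let two simplices have inward unit normals $n_i$, $n_i'$, $0\le i\le d$, and equal dihedral angles $\theta_{ij}$. Then $n_i\cdot n_j=-\cos\theta_{ij}=n'_i\cdot n'_j$ for $i\ne j$. The vectors $n_1,\dots,n_d$ are a basis, and so are $n'_1,\dots,n'_d$, so the linear map $Q$ with $Qn_i=n'_i$, $1\le i\le d$, is orthogonal. The vector $n_0$ is determined by its inner products with this basis, so $Qn_0=n'_0$.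

**Step 2: the normals determine the simplex.** This step fixes position and size. Apply $Q$ to the first simplex, and translate both so that the vertex opposite facet $0$ is the origin. Both then have the form $\{n'_i\cdot x\ge0,\ 1\le i\le d,\ n'_0\cdot x\ge -c\}$ with some $c>0$, and they differ by a dilation.

**Step 3: diagram automorphisms.** This step gives the second claim. Relabeling the facets of $A$ by $\sigma$ gives a simplex with the same dihedral angles, so there is a similarity of $A$ onto itself with $v_i\mapsto v_{\sigma(i)}$. It preserves the volume of $A$, so its ratio is $1$. This proves Lemma 3.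

**The simplex of Theorem 1.** For the vectors (4) the only nonzero mutual inner products are
$$\alpha_0\cdot\alpha_1=\alpha_1\cdot\alpha_2=\alpha_2\cdot\alpha_3=-1,\qquad \alpha_3\cdot\alpha_4=-\tfrac12,$$
and the squared norms are $2,2,2,1,1$. So the dihedral angles are $\frac\pi3,\frac\pi3,\frac\pi4,\frac\pi3$ along the chain $0-1-2-3-4$ and $\frac\pi2$ otherwise. This is the diagram $\tilde F_4$. By Lemma 3, the simplex $A$ of Theorem 1, and hence $S$, is similar to the $\tilde F_4$ alcove.

**Theorem 2.**

* (a) The simplex $S$ of Theorem 1 is a $k$-reptile if and only if $k=m^4$ $(m\ge2)$ or $k=4m^4$ $(m\ge1)$.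
* (b) Let $A$ be the closed alcove of an irreducible affine Weyl group acting on $\mathbb R^d$, $d\ge2$. If the type is not $\tilde C_2,\tilde G_2,\tilde F_4$, then $A$ is a $k$-reptile if and only if $k=m^d$, $m\ge2$. For $\tilde C_2,\tilde G_2,\tilde F_4$ the values are exactly $m^d$ $(m\ge2)$ together with, respectively, $2m^2,\ 3m^2,\ 4m^4$ $(m\ge1)$.

The "only if" parts allow arbitrary tilings; they need not be face-to-face or come from reflections. The conjecture, asserted for all $d>3$, is settled by Theorem 1. Whether its statement for each individual $d\ge5$ holds is not decided here; Theorem 2 shows that affine Weyl alcoves give no counterexample for $d\ge5$.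

## 8. Alcoves inside dilated alcoves: the values that occur

**Step 1: $m^d$ for every alcove.** This step gives the values common to all types. For an integer $m\ge2$ the facets of $mA$ lie on the hyperplanes $(\alpha_i,x)=0$ and $(\tilde\alpha,x)=m$, all in $\mathcal H$. An open alcove is connected and meets no member of $\mathcal H$, so it lies inside $mA$ or outside it. The closed alcoves cover $\mathbb R^d$, locally finitely, so $mA$ is the union of the closed alcoves contained in it. They are congruent to $A$ with disjoint interiors, and there are $m^d$ of them by volume. Scaling by $1/m$, $A$ is an $m^d$-reptile.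

**Step 2: the three extra families.** This step adds the other values. The $\tilde C_2$ alcove is the right isosceles triangle, a $2$-reptile by Section 1. The $\tilde G_2$ alcove has angles $\frac\pi3,\frac\pi6,\frac\pi2$, so it is a $3$-reptile by Section 1. The $\tilde F_4$ alcove is similar to $S$, so it is a $4$-reptile by Theorem 1. Multiplying by the values of Step 1, as noted in Section 2, we obtain $2m^2$, $3m^2$, $4m^4$ for $m\ge1$.

This proves all "if" parts of Theorem 2, including that of (a), because $S$ is similar to the $\tilde F_4$ alcove.

## 9. The two sharpest kinds of edges of the $\tilde F_4$ simplex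

Let $A$ be the simplex of Theorem 1, with the labeling of Section 5.

**Step 1: the ten edge groups.** This step finds the edges with minimal $\omega$. Deleting two nodes from the chain $0-1-2-3-4$, with label $4$ between $2$ and $3$, gives the following.

| deleted | 01 | 04 | 34 | 14 | 13 | 02, 03, 12, 23, 24 |
|---|---|---|---|---|---|---|
| type of $W_{ij}$ | $B_3$ | $B_3$ | $A_3$ | $A_1\times B_2$ | $A_1^3$ | $A_1\times A_2$ |
| order | 48 | 48 | 24 | 16 | 8 | 12 |

For example, deleting $0,4$ leaves the path $1-2-3$ with label $4$ at its end, which is $B_3$. By (8), the edges with minimal $\omega=\frac1{48}$ are exactly $v_0v_1$, of length $\frac1{\sqrt2}$, and $v_0v_4$, of length $1$. Corollary 2 does not apply, but Lemma 1 does.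

**Step 2: the shape of $\lambda$.** This step turns the table into arithmetic. Lemma 1 for $e=v_0v_1$ allows only these two edges in the sum, so there are integers $a,b\ge0$ with $\frac{\lambda}{\sqrt2}=\frac a{\sqrt2}+b$, that is,
$$\lambda=a+b\sqrt2 .$$
In the identity $\sqrt3\,|v_0v_1|=3|v_1v_2|$ of Section 5, the edge $v_1v_2$ has $\omega=\frac1{12}>\frac1{48}$, so it does not fit along $v_0v_1$.

**Step 3: integrality of $k$.** This step finishes (a). Since $\lambda^2=a^2+2b^2+2ab\sqrt2$,
$$k=\lambda^4=(a^4+12a^2b^2+4b^4)+4ab(a^2+2b^2)\sqrt2 .$$
This is an integer and $\sqrt2$ is irrational, so $ab(a^2+2b^2)=0$, hence $ab=0$. If $b=0$, then $k=a^4$ with $a\ge2$, because $k>1$. If $a=0$, then $k=4b^4$ with $b\ge1$.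

As $S$ is similar to $A$, this and Section 8 prove (a) and the $\tilde F_4$ case of (b).

**Remark (quoted, not used).** Kynčl and Patáková (*On the nonexistence of $k$-reptile simplices in $\mathbb R^3$ and $\mathbb R^4$*, Electron. J. Combin. 24(3), 2017) proved that a 4-dimensional simplex can be a $k$-reptile only if $k=m^2$ for an integer $m\ge2$. Theorem 1 shows that $m^2$ cannot be replaced by $m^4$ there, and that $k=4$, the smallest value their theorem allows, is attained. The values $4m^4=(2m^2)^2$ of Theorem 2 are squares, as they must be.

## 10. The triangles $\tilde A_2$, $\tilde C_2$, $\tilde G_2$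

For $d=2$ all edges have $\omega=\frac12$, so Lemma 1 is the statement that $\lambda|e|$ is a sum of side lengths, and $\lambda^2=k$ is an integer.

* $\tilde A_2$ is equilateral, all sides have the same length, and Corollary 2 gives $k=m^2$, $m\ge2$.
* $\tilde C_2$ has sides $1,1,\sqrt2$. Lemma 1 for a leg gives $\lambda=a+b\sqrt2$ with integers $a,b\ge0$. Then $k=a^2+2b^2+2ab\sqrt2$ is an integer, so $ab=0$ and $k=a^2$ or $k=2b^2$.
* $\tilde G_2$ has sides $1,\sqrt3,2$. Lemma 1 for the short leg gives $\lambda=a+b\sqrt3$ with integers $a,b\ge0$; copies of the side $2$ contribute to $a$. Then $k=a^2+3b^2+2ab\sqrt3$ is an integer, so $ab=0$ and $k=a^2$ or $k=3b^2$.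

Since $k>1$, we have $a\ge2$ in the cases $k=a^2$, and $b\ge1$ in the others. This settles $d=2$.

## 11. The largest edge group in the remaining diagrams

The remaining types are $\tilde A_n$, $\tilde B_n$, $\tilde C_n$ for $n\ge3$, $\tilde D_n$ for $n\ge4$, and $\tilde E_6,\tilde E_7,\tilde E_8$. By (8), Lemma 3 and Corollary 2 it suffices to show that *all pairs $\{i,j\}$ with maximal $|W_{ij}|$ are equivalent under automorphisms of the extended diagram*: then all edges with minimal $\omega$ have the same length, and $k=m^d$.

**Step 1: an inequality for factorials.** This step is the only estimate needed for the infinite families. For $1\le p\le n-1$ we have $\binom np\ge n$, with equality only for $p=1$ and $p=n-1$: if $2\le p\le n-2$, then $n\ge4$ and $\binom np\ge\binom n2=\frac{n(n-1)}2>n$. Consequently,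
$$p+q+r=n,\ p,q,r\ge0,\ \text{at least two of them positive}\quad\Longrightarrow\quad p!\,q!\,r!\le(n-1)!. \tag{9}$$
Indeed, by symmetry let $p$ be positive; then $p\le n-1$, and $p!\,q!\,r!\le p!\,(n-p)!=n!/\binom np\le(n-1)!$.

**Step 2: $\tilde A_n$, $n\ge3$.** Here we show that the maximal pairs are the adjacent ones. Deleting two nodes of the $(n+1)$-cycle leaves paths of $P-1$ and $Q-1$ nodes with $P+Q=n+1$, $P,Q\ge1$, so the order is $P!\,Q!=(n+1)!/\binom{n+1}P\le n!$. By Step 1 there is equality only if $P=1$ or $Q=1$, that is, if the deleted nodes are adjacent. All adjacent pairs are equivalent under rotation.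

**Step 3: $\tilde C_n$, $n\ge3$.** Here we show that the maximal pairs are the two end pairs, and record a bound for the next step. Deleting $i<j$ leaves $B_p\times A_{q-1}\times B_r$ with $p=i$, $q=j-i\ge1$, $r=n-j$, because both edges labeled $4$ lie outside the middle part. So $p+q+r=n$ and the order is $2^{n-q}\,p!\,q!\,r!$.

If $q=1$, the order is $2^{n-1}p!\,r!$ with $p+r=n-1$. It is at most $2^{n-1}(n-1)!$, with equality if and only if $p=0$ or $r=0$. If $2\le q<n$, then at least two of $p,q,r$ are positive, and (9) bounds the order by $2^{n-2}(n-1)!$. If $q=n$, the order is $n!<2^{n-1}(n-1)!$, since $n<2^{n-1}$ for $n\ge3$. So the maximum $2^{n-1}(n-1)!$ is attained exactly for $\{0,1\}$ and $\{n-1,n\}$, which are equivalent under reversal of the chain. In particular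
$$2^{n-q}\,p!\,q!\,r!\le2^{n-1}(n-1)!\qquad\text{for } p+q+r=n,\ p,r\ge0,\ q\ge1,\ n\ge3. \tag{10}$$

**Step 4: $\tilde B_n$, $n\ge3$.** Here we show that the maximal pair is unique. Deleting the leaves $\{0,1\}$ leaves $B_{n-1}$, of order $2^{n-1}(n-1)!$. There are two other kinds of pairs.

Deleting $2\le i<j$ leaves $D_i\times A_{j-i-1}\times B_{n-j}$, of order $2^{i-1}i!\,(j-i)!\,2^{n-j}(n-j)!$. With $p=i$, $q=j-i$, $r=n-j$ this is half the expression in (10), hence at most $2^{n-2}(n-1)!$.

Deleting one of the leaves $0,1$ and a node $j\ge2$ leaves $A_{j-1}\times B_{n-j}$, of order $j!\,2^{n-j}(n-j)!$. For $j<n$ this is at most $2^{n-2}(n-1)!$ by (9). For $j=n$ it is $n!<2^{n-1}(n-1)!$.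

So the maximum is attained only at $\{0,1\}$.

**Step 5: $\tilde D_n$, $n\ge4$.** Here we show that the maximal pairs are leaves at the same end, or any two leaves if $n=4$. For $n=4$ the diagram is a center with four leaves. Deleting two leaves leaves $A_3$, of order $24$; deleting a leaf and the center leaves $A_1^3$, of order $8$. All pairs of leaves are equivalent.

Let $n\ge5$. Deleting both leaves at one end leaves $D_{n-1}$, of order $2^{n-2}(n-1)!$, and the two ends are equivalent under reversal. Every other pair gives a smaller order:

* one leaf at each end leaves $A_{n-1}$, of order $n!<2^{n-2}(n-1)!$, since $n<2^{n-2}$ for $n\ge5$;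
* a leaf at the end of $0,1$ and an inner node $j$, $2\le j\le n-2$, leave $A_{j-1}\times D_{n-j}$, of order $j!\,2^{n-j-1}(n-j)!\le2^{n-3}(n-1)!$ by (9); a leaf at the other end is symmetric;
* two inner nodes $2\le i<j\le n-2$ leave $D_i\times A_{j-i-1}\times D_{n-j}$, of order $2^{n-(j-i)-2}\,i!\,(j-i)!\,(n-j)!\le2^{n-3}(n-1)!$ by (9).

**Step 6: $\tilde E_6$.** Here we list all $21$ pairs. The arms have an inner node and a leaf each.

* Two leaves ($3$ pairs): what remains has arms $2,1,1$, so it is $D_5$, of order $1920$.
* A leaf and the inner node of the same arm ($3$ pairs): $A_5$, order $720$.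
* A leaf and the inner node of another arm ($6$ pairs): $A_4\times A_1$, order $240$.
* Two inner nodes ($3$ pairs): $A_3\times A_1^2$, order $96$.
* The center and any other node ($6$ pairs): $A_2^2\times A_1$, order $72$.

The maximum is attained exactly at the pairs of leaves, which are equivalent under permutation of the arms.

**Step 7: $\tilde E_7$.** Here we show that the maximal pair is unique. The arms are $3,3,1$, and six nodes remain. A component not containing the central node is a path. A component containing it has arms $(p,q,s)$ with $p,q\le3$, $s\le1$ and at most six nodes. If one of $p,q,s$ is $0$, it is a path. If $s=1$ and one of $p,q$ is $1$, it is some $D_r$. If $s=1$ and $p,q\ge2$, then $p=q=2$, because $(3,2,1)$ already has seven nodes; this is $E_6$.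

The case $E_6$ uses all six nodes, so it occurs exactly once, by deleting the ends of the two long arms, and has order $51840$. Every other $W_{ij}$ is a product of groups $A_r,D_r$ of total rank $6$. Since $|A_r|=(r+1)!\le2^rr!$ and $|D_r|\le2^rr!$, and a product of factorials is at most the factorial of the sum, its order is at most $2^6\,6!=46080<51840$. So the maximum is attained at one pair only.

**Step 8: $\tilde E_8$.** Here too we show that the maximal pair is unique. The arms are $5,2,1$, and seven nodes remain. A component containing the central node has arms $(p,q,s)$ with $p\le5$, $q\le2$, $s\le1$ and at most seven nodes. If an arm is $0$, it is a path. If $s=q=1$, it is some $D_r$. If $s=1$ and $q=2$, it is $D_5$, $E_6$, $E_7$ for $p=1,2,3$, and $p\ge4$ would need more than seven nodes.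

The case $E_7$ uses all seven nodes, so it occurs exactly once, by deleting the last two nodes of the long arm, and has order $2903040$. If there is a component $E_6$, one further node remains and the order is at most $|E_6\times A_1|=103680$. Otherwise $W_{ij}$ is a product of groups $A_r,D_r$ of total rank $7$, of order at most $2^7\,7!=645120$. So the maximum is attained at one pair only.

Hence in all remaining types $\lambda$ is an integer and $k=m^d$ with $m\ge2$. Together with Sections 8, 9 and 10 this completes the proof of Theorem 2.
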